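\title{Thue inequalities for binary forms with few terms}

\begin{abstract}
Let $F\in\mathbb{Z}[x,y]$ be an irreducible binary form of degree $n\ge 3$ with exactly $s+1$ nonzero coefficients, and let $N(F,h)$ be the number of integer solutions of $|F(x,y)|\le h$. We prove that $N(F,h)\le C(h^{2/n}+s\,h^{1/n})$ with an absolute constant $C$. This implies the bound $N(F,h)\ll s\,h^{2/n}$ conjectured by Mueller and Schmidt, and we show that its order of magnitude is attained for all admissible $n$, $s$, $h$. The proof attaches solutions to local minima of $|F|$ on the projective line, and Descartes' rule of signs bounds the number of such minima by a multiple of $s$.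
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F(x,y)\in\mathbb{Z}[x,y]$ be a binary form, that is, a homogeneous polynomial, of degree $n\ge3$. Assume that $F$ is irreducible over $\mathbb{Z}$ and has exactly $s+1$ nonzero coefficients. For a positive integer $h$ let $N(F,h)$ be the number of pairs $(x,y)\in\mathbb{Z}^2$ with $|F(x,y)|\le h$. We write $f\ll g$ if $f\le Cg$ with an absolute constant $C$, one that does not depend on $F$, $n$, $s$ or $h$. Mueller and Schmidt proved in 1987 that
\[
N(F,h)\ll s^2h^{2/n}\bigl(1+\log h^{1/n}\bigr),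
\]
and they conjectured that
\begin{equation}\label{eq:conj}
N(F,h)\ll s\,h^{2/n}.
\end{equation}
The problem of proving or disproving \eqref{eq:conj} is taken from \cite{Problem}.

To see what to expect, put $H=h^{1/n}$. By homogeneity the region $|F|\le h$ is the region $|F|\le1$ dilated by $H$, so its area is proportional to $H^2$, and a theorem of Bean (recalled in Section~\ref{sec:red}) bounds it by $16H^2$ for every $F$. This accounts for the factor $h^{2/n}$. The region is not convex, however. It has thin spikes along the real lines on which $F$ vanishes, and a spike of tiny area may contain lattice points. By Descartes' rule of signs there are at most $2s$ such lines, whatever the degree; this accounts for $s$. The two effects should add rather than multiply: the area contributes $H^2$, and a lattice point with $|F|=1$ in a spike brings with it its multiples $k(x,y)$, $1\le|k|\le H$, so that each spike can contribute about $H$ points. One is led to guess $H^2+sH$, and this is the answer.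

\begin{theorem}\label{thm:upper}
There is an absolute constant $C$ such that for every irreducible form $F\in\mathbb{Z}[x,y]$ of degree $n\ge3$ with exactly $s+1$ nonzero coefficients and every integer $h\ge1$,
\[
N(F,h)\le C\bigl(h^{2/n}+s\,h^{1/n}\bigr)\le 2C\,s\,h^{2/n}.
\]
In particular, the conjecture \eqref{eq:conj} is true.
\end{theorem}

\begin{theorem}\label{thm:lower}
For all integers $n\ge3$, $1\le s\le n$ and $h\ge1$ there is an irreducible integral form $F$ of degree $n$ with exactly $s+1$ nonzero coefficients and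
\[
N(F,h)\ge\tfrac18\bigl(h^{2/n}+s\,h^{1/n}\bigr).
\]
\end{theorem}

Neither hypothesis of Theorem~\ref{thm:upper} can simply be dropped. The reducible form $x^n-y^n$ vanishes at every point $(k,k)$, and the irreducible quadratic form $x^2-2y^2$ takes the value $1$ at every $(x,y)$ with $x+y\sqrt2=(3+2\sqrt2)^k$.

We prove Theorem~\ref{thm:lower} first, since its two examples exhibit the two terms. Section~\ref{sec:idea} shows the method of Theorem~\ref{thm:upper} on binomials and gives the plan of the proof, which occupies Sections~\ref{sec:red}--\ref{sec:many}.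

\section{Two families of forms}\label{sec:lower}

We use Eisenstein's criterion at $2$: a monic integer polynomial whose other coefficients are even and whose constant term is $2$ is irreducible. If $F$ is a form of degree $n$ and $F(z,1)$ or $F(1,z)$ is such a polynomial of degree $n$, then $F$ is irreducible, because a factorization of $F$ into forms gives a factorization of the polynomial into factors of the same degrees.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $H=h^{1/n}$.

\emph{The area term.} Choose $R\subset\{1,\dots,n-1\}$ with $s-1$ elements and put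
\[
F_1=x^n+2\sum_{r\in R}x^ry^{n-r}+2y^n .
\]
This form has $s+1$ terms, and $F_1(z,1)$ satisfies Eisenstein's criterion. If $\max(|x|,|y|)\le H/2$, then $|F_1|\le(2s+1)(H/2)^n\le(2n+1)2^{-n}h\le h$, since $2n+1\le2^n$ for $n\ge3$. For real $t\ge0$ we have $2\lfloor t\rfloor+1\ge t$: if $t\le1$ the left side is at least $1$, and if $t\ge1$ it exceeds $2t-1$. Hence $N(F_1,h)\ge(2\lfloor H/2\rfloor+1)^2\ge H^2/4$.

\emph{The spike term.} Let $m=s-1\le n-1$ and
\[
F_2=y^n+2x^{n-m}\prod_{j=1}^m(x-jy).
\]
The product $x^{n-m}\prod_j(x-jy)$ involves the powers $x^{n-m},\dots,x^n$, with $n-m\ge1$, and its coefficients are, up to sign, the elementary symmetric functions of $1,\dots,m$, which are positive. So $F_2$ has $m+2=s+1$ terms. The polynomial $F_2(1,z)=z^n+2\prod_{j}(1-jz)$ is monic of degree $n$, its other coefficients are even, and its constant term is $2$; so $F_2$ is irreducible. For $0\le j\le m$ the product vanishes at $(j,1)$, so $F_2(j,1)=1$. The points $k(j,1)$ with $1\le|k|\le H$ and $0\le j\le m$ are distinct and satisfy $|F_2|=|k|^n\le h$.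 Hence $N(F_2,h)\ge2s\lfloor H\rfloor\ge sH$.

The larger of $N(F_1,h)$ and $N(F_2,h)$ is at least $\frac12(\frac14H^2+sH)\ge\frac18(H^2+sH)$.
\end{proof}

\section{The method on binomials}\label{sec:idea}

Lattice points repel each other in direction. Let $(x,y)\ne(x',y')$ be pairs of coprime positive integers, and put $\tau=\log(x/y)$, $w=\sqrt{xy}$, and likewise $\tau',w'$. Then
\begin{equation}\label{eq:loggap}
|\tau-\tau'|\ge\frac1{2ww'}.
\end{equation}
Indeed $\tau-\tau'=\log\frac{xy'}{x'y}$, the positive integers $xy'$ and $x'y$ are distinct, and the smaller of them, $K$, is at most their geometric mean $ww'$; so $|\tau-\tau'|\ge\log(1+1/K)\ge1/(2K)$.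

\begin{example}\label{ex:binomial}
Let $F=ax^n-by^n$ be irreducible with $a,b\ge1$ and $n>20$, and let $X\ge2$. Then at most one pair of positive integers satisfies
\[
|F(x,y)|\le1,\qquad x\ge X,\qquad xy<X^n .
\]
To see this, put $p(\tau)=ae^{n\tau}-b$ and $\eta=1/(5X^n)\le1/n$. For a solution, $x$ and $y$ are coprime because $|F(x,y)|=1$, and with $\tau=\log(x/y)$ we have $|p(\tau)|=y^{-n}$. Since $|e^t-1|\ge|t|/2$ for $|t|\le1$,
\[
|p(\tau\pm\eta)-p(\tau)|=a\frac{x^n}{y^n}\,|e^{\pm n\eta}-1|\ge\frac{X^n}{y^n}\cdot\frac{n\eta}2=\frac{n}{10y^n}>2|p(\tau)| .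
\]
So $|p(\tau\pm\eta)|>|p(\tau)|$, and $|p|$ has a local minimum in $(\tau-\eta,\tau+\eta)$. For two solutions, \eqref{eq:loggap} gives $|\tau-\tau'|>1/(2X^n)>2\eta$, so the two intervals are disjoint and $|p|$ has two local minima. But $p$ is strictly increasing, so $|p|$ has only one.
\end{example}

The argument has three steps, and they recur throughout the paper.
\begin{enumerate}
\item Solutions of size at most $X_+$ have directions at distance at least about $X_+^{-2}$.
\item At a solution $|F|$ is so small that it is larger somewhere within a distance $\eta\approx X_+^{-2}$ on each side. This forces a local minimum near the solution.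
\item The number of local minima is $O(s)$.
\end{enumerate}
The outcome is a bound $O(s)$ for the solutions in a \emph{window} of sizes $[X,X_+)$, where $X_+$ is a power of $X$. To get $O(s)$ in total, $O(1)$ windows must suffice. This requires an upper end for the range, a lower end whose logarithm is smaller only by a power of $n$, and windows whose exponent $\log X_+/\log X$ is a power of $n$.

The upper end comes from Diophantine approximation: beyond a size $Y$ whose logarithm is about $n$ times the logarithm of the natural scale of $F$, there are $O(s)$ solutions (Section~\ref{sec:large}). Step (2) is where the two regimes part. With $s+1$ terms one must compare $s+1$ values of $p$ instead of two, the factor $\eta$ of Example~\ref{ex:binomial} becomes $\eta^s$, and the exponent of the window drops from about $n$ to about $n/s$. For $s<\sqrt n$ this is still a power of $n$ (Section~\ref{sec:few}). For $s\ge\sqrt n$ it may be useless, but then an error of size $\sqrt n$ is harmless. We can therefore discard $O(\sqrt n)$ solutions by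 an argument that treats the $n$ complex roots one at a time, and prove step (2) for the rest by looking at the roots instead of the coefficients (Section~\ref{sec:many}). Below the lower end one meets the area term and, for primitive solutions, a term $s\log H$, which is absorbed when one sums over multiples.

\section{Tools and reductions}\label{sec:red}

If $G$ is a binary form of degree $n$ with leading coefficient $a\ne0$ and $\alpha_1,\dots,\alpha_n$ are the roots of $G(z,1)$, then $D(G)=a^{2n-2}\prod_{i<j}(\alpha_i-\alpha_j)^2$ is its discriminant and $M(G)=|a|\prod_i\max(1,|\alpha_i|)$ is its Mahler measure. The discriminant of an integral form is an integer. Expanding $a\prod(z-\alpha_i)$ shows that the coefficient of $z^k$ is at most $\binom nk M(G)\le2^nM(G)$ in absolute value. We use the following results.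

\begin{itemize}
\item \textbf{Bean} \cite{Bean}. If $G$ has degree $n\ge3$ and $D(G)\ne0$, and $\mathcal{A}(G)$ is the area of $\{(x,y)\in\mathbb{R}^2:|G(x,y)|\le1\}$, then $|D(G)|^{1/(n(n-1))}\mathcal{A}(G)\le3\,\mathrm{B}(\frac13,\frac13)<16$, where $\mathrm{B}$ is the Beta function.
\item \textbf{Thunder} \cite{Thunder}. Let $G\in\mathbb{Z}[X_1,\dots,X_m]$ be a decomposable form (a product of complex linear forms) of degree $d$ and of finite type: the volume of $\{|G|\le1\}$ is finite, and likewise for the restriction of $G$ to every nonzero rational subspace. Then $|G|\le h$ has at most $c(m,d)h^{m/d}$ integer solutions.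
\item \textbf{Siegel's lemma.} A system of $E<N$ homogeneous linear equations in $N$ unknowns, with integer coefficients of absolute value at most $\Gamma\ge1$, has a nonzero integer solution of sup norm at most $(N\Gamma)^{E/(N-E)}$.
\item \textbf{Descartes' rule.} A nonzero real polynomial with $t$ terms has at most $t-1$ positive zeros, hence at most $2(t-1)$ nonzero real zeros.
\item \textbf{Landau's inequality.} $M(G)$ is at most the Euclidean norm of the coefficient vector of $G$.
\end{itemize}

Let $F$ be as in Theorem~\ref{thm:upper}. It is irreducible over $\mathbb{Q}$ by Gauss's lemma, and since $n\ge 3$ it has no rational linear factor. In particular $x\nmid F$ and $y\nmid F$, so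
\[
F=\sum_{i=0}^sa_ix^{r_i}y^{n-r_i},\qquad0=r_0<r_1<\dots<r_s=n,\quad s\ge1,\quad a_i\ne0,
\]
and $|F(\mathbf{x})|\ge1$ for $0\ne\mathbf{x}\in\mathbb{Z}^2$. The roots of $F(z,1)$ are distinct, so $|D(F)|\ge1$.

\subsection*{Bounded degree} Let $n_0$ be a large absolute constant. Each time we use $n\ge n_0$, we use an inequality in $n$ alone that holds for all large $n$. Suppose $3\le n<n_0$. A binary form is decomposable, and $F$ is of finite type: the area is finite by Bean's theorem, and on the line through $0\ne\mathbf{x}\in\mathbb{Z}^2$ the form is $t^nF(\mathbf{x})$ with $F(\mathbf{x})\ne0$. Thunder's theorem gives $N(F,h)\le c(2,n)h^{2/n}\ll h^{2/n}$, since only finitely many $n$ occur. From now on $n\ge n_0$.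

\subsection*{Primitive points} A point of $\mathbb{Z}^2$ is \emph{primitive} if its coordinates are coprime. For real $h\ge1$ let $H=h^{1/n}$, and let $N^*(F,h)$ be the number of primitive $\mathbf{x}$ with $|F(\mathbf{x})|\le h$.

\begin{proposition}\label{prop:prim}
For $n\ge n_0$ and real $h\ge1$ we have $N^*(F,h)\ll H^2+s(1+\log H)$.
\end{proposition}

This implies Theorem~\ref{thm:upper}. Every nonzero lattice point is $k\mathbf{x}$ with $k\ge1$ and $\mathbf{x}$ primitive, and $|F(k\mathbf{x})|=k^n|F(\mathbf{x})|\ge k^n$. So $N(F,h)=1+\sum_{1\le k\le H}N^*(F,h/k^n)$. The function $\log(H/t)$ is decreasing and nonnegative on $(0,H]$, so $\sum_{k\le H}\log(H/k)\le\int_0^H\log(H/t)\,dt=H$, and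
\[
N(F,h)\ll1+\sum_{k\le H}\Bigl(\frac{H^2}{k^2}+s+s\log\frac Hk\Bigr)\ll H^2+sH .
\]
The rest of the paper proves Proposition~\ref{prop:prim}. We fix $F$ and a real $h\ge1$. Let $G=F\circ\gamma$ with $\gamma\in GL_2(\mathbb{Z})$; such a $G$ is called \emph{equivalent} to $F$. The substitution $\gamma$ is an automorphism of $\mathbb{Z}[x,y]$ and permutes the primitive points, so $G$ is irreducible, $|D(G)|\ge1$ and $N^*(G,h)=N^*(F,h)$. A \emph{solution} (for $G$) is a primitive $\mathbf{x}$ with $|G(\mathbf{x})|\le h$, and we identify $\mathbf{x}$ with $-\mathbf{x}$.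

\section{Roots, directions and local minima}\label{sec:geom}

Let $G$ be equivalent to $F$. We want to measure how close the direction of a real point is to a complex root of $G$, treating $x$ and $y$ symmetrically. Determinants of unit vectors in $\mathbb{C}^2$ do this. For unit vectors $u,v,w\in\mathbb{C}^2$,
\begin{equation}\label{eq:tri}
|\det(u,w)|\le1,\qquad|\det(u,w)|\le|\det(u,v)|+|\det(v,w)| .
\end{equation}
The first bound is the Cauchy--Schwarz inequality. For the second, complete $v$ to a unitary basis $v,f$, so that $|\det(v,f)|=1$, and write $u=bv+cf$, $w=b'v+c'f$. Then $|b|,|b'|\le1$, $|c|=|\det(u,v)|$, $|c'|=|\det(v,w)|$ and $|\det(u,w)|=|bc'-b'c|$.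

Let $a,a'\neq0$ be the coefficients of $x^n,y^n$ in $G$, let $\alpha_1,\dots,\alpha_n$ be the roots of $G(z,1)$, and put
\[
e_i=\frac{(\alpha_i,1)}{\sqrt{1+|\alpha_i|^2}},\qquad M_2=M_2(G)=|a|\prod_i\sqrt{1+|\alpha_i|^2},\qquad\delta_{ij}=|\det(e_i,e_j)| .
\]
Since $\det((x,y),(\alpha,1))=x-\alpha y$, we have $G(\mathbf{x})=\kappa\prod_i\det(\mathbf{x},e_i)$ with $|\kappa|=M_2$. The linear factors of $G$ are unique up to scalars, so $M_2$ is the product of the Euclidean norms of the factors in any factorization of $G$ into linear forms. It is a Euclidean variant of the Mahler measure, and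
\begin{equation}\label{eq:M2}
M(G)\le M_2\le2^{n/2}M(G),\qquad M_2\ge2^{n/2},\qquad|\text{coefficients of }G|\le2^nM_2\le M_2^3 .
\end{equation}
The first statement follows from $\max(1,t)\le\sqrt{1+t^2}\le\sqrt2\max(1,t)$. For the second, let $t_i=|\alpha_i|^2$. The inequality of the arithmetic and geometric means gives $\prod_i(1+t_i)^{-1/n}+\prod_i\bigl(t_i/(1+t_i)\bigr)^{1/n}\le1$, that is, $\prod(1+t_i)\ge(1+\prod t_i^{1/n})^n$. As $\prod|\alpha_i|=|a'/a|$, we get $M_2^2\ge(|a|^{2/n}+|a'|^{2/n})^n\ge2^n$. The third follows from the first two.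

For real $\mathbf{x}\ne0$ with Euclidean norm $|\mathbf{x}|$ let $d_i(\mathbf{x})=|\det(\mathbf{x},e_i)|/|\mathbf{x}|\in[0,1]$. This depends only on the direction $\theta\in\mathbb{R}/\pi\mathbb{Z}$ of $\mathbf{x}$, and we also write $d_i(\theta)$. Put
\[
g(\theta)=|G(\cos\theta,\sin\theta)|=M_2\prod_id_i(\theta),\qquad\text{so that}\quad|G(\mathbf{x})|=|\mathbf{x}|^ng(\theta).
\]
Three facts will be used constantly. By \eqref{eq:tri},
\begin{equation}\label{eq:tri2}
\delta_{ij}\le d_i(\theta)+d_j(\theta),\qquad|\sin(\theta-\theta')|\le d_i(\theta)+d_i(\theta').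
\end{equation}
Next, $\delta_{ij}^2=|\alpha_i-\alpha_j|^2/((1+|\alpha_i|^2)(1+|\alpha_j|^2))$, and each index lies in $n-1$ pairs, so $M_2^{2n-2}\prod_{i<j}\delta_{ij}^2=|D(G)|\ge1$. All $\delta_{ij}$ are at most $1$, hence
\begin{equation}\label{eq:disc}
\prod_{\{i,j\}\in\Pi}\delta_{ij}\ge M_2^{-(n-1)}\qquad\text{for every set $\Pi$ of pairs of distinct indices.}
\end{equation}
Finally, for distinct solutions $\mathbf{x},\mathbf{x}'$ the determinant $\det(\mathbf{x},\mathbf{x}')$ is a nonzero integer, so their directions satisfy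
\begin{equation}\label{eq:repel}
\operatorname{dist}(\theta,\theta')\ge|\sin(\theta-\theta')|\ge\frac1{|\mathbf{x}||\mathbf{x}'|},
\end{equation}
where $\operatorname{dist}$ is the distance on $\mathbb{R}/\pi\mathbb{Z}$.

The form $G$ need not have few terms. The next lemma, step (3) of the method, shows that $g$ remembers the sparsity of $F$ all the same: returning to the coordinates of $F$ only replaces $x^2+y^2$ by another quadratic form, which costs a factor $3$ in the number of terms.

\begin{lemma}\label{lem:minima}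
The function $g$ has at most $14s$ local minima on $\mathbb{R}/\pi\mathbb{Z}$, and each set $\{g\le c\}$ has at most $14s$ connected components.
\end{lemma}

\begin{proof}
We have $g^2=G(\mathbf{x})^2/|\mathbf{x}|^{2n}$. Substituting $\mathbf{y}=\gamma\mathbf{x}$, a diffeomorphism of the real projective line, turns $g^2$ into $\Phi=F(\mathbf{y})^2/q(\mathbf{y})^n$, where $q(\mathbf{y})=|\gamma^{-1}\mathbf{y}|^2$ is a positive definite quadratic form. Write $f(z)=F(z,1)$ and $q(z)=q(z,1)$. Then $\Phi'(z)=f\cdot(2f'q-nfq')/q^{n+1}$. The polynomial $2f'q-nfq'$ is not zero: otherwise $\Phi$ is constant and $f^2=cq^n$ has at most two distinct roots, while $f$ has $n\ge3$. Its exponents lie among $r_i-1,r_i,r_i+1$, so it has at most $3s+3$ terms and at most $2(3s+2)+1$ real zeros. The polynomial $f$ has at most $2s$ real zeros, since $f(0)=a_0\ne0$. Counting also $z=\infty$, the smooth function $g^2$ has at most $8s+6\le14s$ critical points, and every local minimum of $g$ is one of them.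

Let $K$ be a component of $\{g\le c\}$ other than the whole circle; it is a closed arc or a point. Let $\theta_0\in K$ minimize $g$ on $K$. If $\theta_0$ is an endpoint, then $g$ is strictly monotone on a short interval just outside $K$ at $\theta_0$, because there are finitely many critical points; it cannot decrease away from $\theta_0$, for then $K$ would be larger. So $\theta_0$ is a local minimum of $g$ in every case, and different components give different minima.
\end{proof}

\section{Large solutions}\label{sec:large}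

A very large solution $(x,y)$ makes $x/y$ an approximation of order almost $n$ to a single root. Two arguments bound the number of such approximations. The elementary one says that consecutive denominators grow at least like $q\mapsto q^{n/2}$. The following lemma of Thue type says that, once $q_1$ is large compared with the coefficients, no denominator reaches $q_1^{n^2}$. Together they leave room for a bounded number of fractions.

The proof builds polynomials $P,Q$ of degree at most $m$ such that $P-\alpha Q$ vanishes to high order $\ell$ at $\alpha$. There are $2(m+1)$ unknown coefficients and each order of vanishing costs $n$ rational conditions, so $\ell\approx2m/n$ is possible. At $p_1/q_1$ the vanishing gains $q_1^{-(3n/4)\ell}\approx q_1^{-3m/2}$, which beats the denominator $q_1^m$.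

\begin{lemma}\label{lem:thue}
Let $n\ge20$, let $f\in\mathbb{Z}[z]$ be irreducible over $\mathbb{Q}$ of degree $n$ with coefficients of absolute value at most $A$, and let $\alpha\in\mathbb{C}$ satisfy $f(\alpha)=0$, $|\alpha|\le1$. Let $p_i,q_i$ be integers with $q_i\ge2$ and $|\alpha-p_i/q_i|\le q_i^{-3n/4}$ for $i=1,2$. If $\log q_1\ge1000\,n\log(16A)$, then $\log q_2<n^2\log q_1$.
\end{lemma}

\begin{proof}
Let $L=\log q_2/\log q_1$ and suppose $L\ge n^2$. Put $m+1=\lceil10L\rceil$, so that $10L\le m+1\le11L$ and $m+1\ge8n^2$. Put $\ell=\lfloor2(m+1)(1-\frac1{8n})/n\rfloor$. Since $n\le(m+1)/(8n)$,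
\begin{equation}\label{eq:ell}
(m+1)\Bigl(2-\frac3{8n}\Bigr)\le2(m+1)-\frac{m+1}{4n}-n\le n\ell\le2(m+1)-\frac{m+1}{4n}.
\end{equation}
For a polynomial $S$ write $S^{[j]}=S^{(j)}/j!$; if $S$ has integer coefficients, so does $S^{[j]}$.

\emph{Construction.} We seek $P=\sum_{k\le m}u_kX^k$ and $Q=\sum_{k\le m}v_kX^k$ in $\mathbb{Z}[X]$, not both zero, such that $R=P-\alpha Q$ satisfies
\[
R^{[j]}(\alpha)=\sum_k\binom kj(u_k-\alpha v_k)\alpha^{k-j}=0\qquad(0\le j<\ell).
\]
Let $f=\sum_{i\le n}f_iz^i$. We have $f_n^r\alpha^r=\sum_{i<n}c_{r,i}\alpha^i$ with integers $|c_{r,i}|\le(2A)^r$: multiplying by $f_n\alpha$ and using $f_n\alpha^n=-\sum_{i<n}f_i\alpha^i$ gives $c_{r+1,i}=f_nc_{r,i-1}-f_ic_{r,n-1}$, with $c_{r,-1}=0$. Multiply each condition by $f_n^{m+1}$, express it in $1,\alpha,\dots,\alpha^{n-1}$, and require all $n$ coefficients to vanish. This gives $E=n\ell$ equations in $N=2(m+1)$ unknowns with integer coefficients at most $2^m(2A)^{m+1}\le(4A)^{m+1}$. By \eqref{eq:ell}, $N-E\ge(m+1)/(4n)$, so $E/(N-E)\le8n$. As $2(m+1)\le4^{m+1}$,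 Siegel's lemma gives a solution with all $|u_k|,|v_k|\le K:=(16A)^{8n(m+1)}$.

\emph{Nonvanishing.} Let $\xi=p_1/q_1$ and $\zeta=p_2/q_2$. We need a small $j$ with $P^{[j]}(\xi)-\zeta Q^{[j]}(\xi)\ne0$, and the Wronskian $\omega=PQ'-P'Q$ provides it, because $\omega=(P-cQ)Q'-(P-cQ)'Q$ for every constant $c$. A rational polynomial that vanishes to order $k$ at $\alpha$ is divisible by $f^k$, since $f$ is irreducible and has simple roots.

First, $\omega\ne0$. Otherwise $Q=0\ne P$, or $Q\ne0$ and $P=cQ$ with $c\in\mathbb{Q}$. Then $R=P$ or $R=(c-\alpha)Q$ with $c\neq\alpha$, so $P$ or $Q$ is a nonzero polynomial of degree at most $m$ divisible by $f^\ell$. This is impossible, since $n\ell>m$ by \eqref{eq:ell}. Taking $c=\alpha$ shows that $\omega$ vanishes to order at least $\ell-1$ at $\alpha$, so $f^{\ell-1}\mid\omega$. Since $f(\xi)\ne0$ and $\deg\omega\le2m-1$, the order of $\omega$ at $\xi$ is at most $J=2m-1-n(\ell-1)$. Taking $c=\zeta$ shows that $P-\zeta Q$ cannot vanish at $\xi$ to order $J+2$. So there is $j\le J+1$ with $\varrho:=P^{[j]}(\xi)-\zeta Q^{[j]}(\xi)\ne0$.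 By \eqref{eq:ell}, $J+1=2m-n\ell+n\le\frac{m+1}{4n}+2n$, so $nj\le\frac{m+1}4+2n^2\le\frac{m+1}2$, and
\[
n(\ell-j)\ge(m+1)\Bigl(\frac32-\frac3{8n}\Bigr)\ge1.48(m+1).
\]

\emph{Estimates.} The number $q_1^mq_2\varrho$ is a nonzero integer, so $|\varrho|\ge q_1^{-m}q_2^{-1}$. On the other hand $\varrho=R^{[j]}(\xi)+(\alpha-\zeta)Q^{[j]}(\xi)$. We have $|\xi-\alpha|\le1$, $|\xi|\le2$ and $|R^{[k]}(\alpha)|\le2K\sum_{r\le m}\binom rk\le2^{m+2}K$. In the Taylor expansion $R^{[j]}(\xi)=\sum_i\binom{i+j}jR^{[i+j]}(\alpha)(\xi-\alpha)^i$ only the terms with $\ell\le i+j\le m$ survive, so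
\[
|R^{[j]}(\xi)|\le(m+1)2^m2^{m+2}K|\xi-\alpha|^{\ell-j}\le8^{m+1}K|\xi-\alpha|^{\ell-j}.
\]
Also $|Q^{[j]}(\xi)|\le K\sum_{r\le m}\binom rj2^{r-j}\le K\sum_{r\le m}3^r\le8^{m+1}K$. With $q_2=q_1^L$ we obtain
\[
1\le8^{m+1}K\Bigl(q_1^{\,m+L-\frac34n(\ell-j)}+q_1^{\,m+L-\frac34nL}\Bigr).
\]
The first exponent is at most $m+L-1.11(m+1)\le L-0.11\cdot10L=-0.1L$, and the second is at most $12L-15L\le-0.1L$. Therefore
\[
0.1L\log q_1\le\log2+(m+1)\bigl(\log8+8n\log(16A)\bigr)\le11L\bigl(3+8n\log(16A)\bigr),
\]
so $\log q_1\le330+880n\log(16A)<1000n\log(16A)$, a contradiction.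
\end{proof}

Applied to each of the $n$ roots, Lemma~\ref{lem:thue} would give $O(n)$ large solutions. To get $O(s)$ we use Lemma~\ref{lem:minima}: only $O(s)$ roots can be approximated so well by real directions.

\begin{proposition}\label{prop:large}
Let $G$ be equivalent to $F$ and $Y=(2M_2(G)H)^8$. There are at most $70s$ solutions for $G$ with $|\mathbf{x}|\ge Y$.
\end{proposition}

\begin{proof}
Let $X\ge Y$, let $\theta$ be a direction with $g(\theta)\le(H/X)^n$, and let $i$ minimize $d_i(\theta)$. For $j\ne i$, \eqref{eq:tri2} gives $d_j\ge\frac12\delta_{ij}$, so $\prod_{j\ne i}d_j\ge(2M_2)^{-(n-1)}$ by \eqref{eq:disc}. Since $2M_2H=Y^{1/8}\le X^{1/8}$,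
\begin{equation}\label{eq:close}
d_i(\theta)\le\Bigl(\frac HX\Bigr)^nM_2^{-1}(2M_2)^{n-1}\le\Bigl(\frac{2M_2H}X\Bigr)^n\le X^{-7n/8}.
\end{equation}

\emph{Few roots occur.} Let $\rho=Y^{-7n/8}=(2M_2H)^{-7n}$ and $E_i=\{\theta:d_i(\theta)\le\rho\}$. Since $2\rho<M_2^{-(n-1)}\le\delta_{ij}$, the closed sets $E_i$ are pairwise disjoint by \eqref{eq:tri2}. By \eqref{eq:close} with $X=Y$, every $\theta$ in $S=\{g\le(H/Y)^n\}$ lies in $E_i$ for its minimizing index $i$. A connected set covered by finitely many disjoint closed sets lies in one of them, so the minimizing index is constant on each component of $S$, and by Lemma~\ref{lem:minima} it takes at most $14s$ values on $S$. The direction of a solution with $|\mathbf{x}|\ge Y$ lies in $S$, because $g=|G(\mathbf{x})|/|\mathbf{x}|^n\le(H/|\mathbf{x}|)^n$. It remains to show that a fixed index $i$ is minimizing for at most $5$ such solutions.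

\emph{One root.} Interchanging $x$ and $y$ replaces $\alpha=\alpha_i$ by $1/\alpha$ and changes neither $M_2$, nor norms, nor the $d_j$; so let $|\alpha|\le1$. For a solution $\mathbf{x}=(x,y)$ belonging to $i$, \eqref{eq:close} with $X=|\mathbf{x}|\ge2^8$ gives $|x-\alpha y|\le\sqrt2\,|\mathbf{x}|\,d_i\le\sqrt2\,|\mathbf{x}|^{1-7n/8}\le0.01$. Hence $y\ne0$, and we take $y>0$. Then $|x|\le y+0.01\le1.01y$, so $y\le|\mathbf{x}|\le1.5y$, and
\[
\Bigl|\alpha-\frac xy\Bigr|\le\frac{\sqrt2\,|\mathbf{x}|\,d_i}y\le3|\mathbf{x}|^{-7n/8}\le|\mathbf{x}|^{-3n/4}\le y^{-3n/4}.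
\]
The fractions $x/y$ are distinct and in lowest terms. Order them by denominators $q_1\le q_2\le\cdots$, where $q_1\ge Y/1.5\ge M_2^7$. Two consecutive fractions differ by at least $1/(q_kq_{k+1})$ and at most $2q_k^{-3n/4}$, so $q_{k+1}\ge\frac12q_k^{3n/4-1}\ge q_k^{n/2}$. By \eqref{eq:M2} the coefficients of $G$ are at most $A=M_2^3$, and $16A\le M_2^4$. Suppose there are six fractions. Then, for $n\ge n_0$,
\[
\log q_3\ge\tfrac74n^2\log M_2\ge4000n\log M_2\ge1000n\log(16A),\qquad\log q_6\ge(n/2)^3\log q_3>n^2\log q_3 .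
\]
This contradicts Lemma~\ref{lem:thue} for the third and sixth fractions.
\end{proof}

\section{Forms with fewer than $\sqrt n$ terms}\label{sec:few}

Let $s<\sqrt n$. We work with $F$ itself, and put $A=\max|a_i|$ and $Y=(2M_2(F)H)^8$. By Proposition~\ref{prop:large} it suffices to count solutions with $|\mathbf{x}|<Y$. At most two solutions have $xy=0$. The others have, up to sign, $x,y>0$ or $x<0<y$, and the second case becomes the first for the form $F(-x,y)$, which has the same $s$, $A$ and $M_2$. So let $x,y>0$. As in Section~\ref{sec:idea} let $\tau=\log(x/y)$ and $w=\sqrt{xy}\ge1$, and put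
\[
p(\tau)=\sum_ia_ie^{r_i\tau},\qquad\varphi(\tau)=\max_i|a_i|e^{r_i\tau},\qquad u=\Bigl(\max_i|a_i|x^{r_i}y^{n-r_i}\Bigr)^{1/n},\qquad T=\frac uH .
\]
Thus $u^n=y^n\varphi(\tau)$ is the largest term of $F(x,y)=y^np(\tau)$. It is the right measure of the size of a solution, and $T$ measures cancellation: $|p(\tau)|/\varphi(\tau)=|F(x,y)|/u^n\le T^{-n}$. We have
\begin{equation}\label{eq:usize}
u\ge\max(x,y)\ge w,\qquad u\ge A^{1/(2n)}.
\end{equation}
The first holds because $|a_0|,|a_s|\ge1$. For the second, $(u/w)^n=\max_i|a_i|e^{(r_i-n/2)\tau}$. If $n|\tau|\ge\log A$, one of the terms $i=0,s$ is at least $e^{n|\tau|/2}\ge A^{1/2}$. Otherwise the term with $|a_i|=A$ is at least $Ae^{-n|\tau|/2}\ge A^{1/2}$.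

In Example~\ref{ex:binomial} we recovered a term of $p$ from the values $p(\tau)$ and $p(\tau\pm\eta)$. With $s+1$ terms, $s+1$ equally spaced values determine each term through a Vandermonde system, which Lagrange interpolation inverts.

\begin{lemma}\label{lem:lagrange}
Let $0<\eta\le1/n$. A set of solutions with $x,y>0$ and $T^{-n}<(\eta/6s)^s$, whose values $\tau$ are pairwise more than $2\eta$ apart, has at most $2s$ elements.
\end{lemma}

\begin{proof}
Fix such a solution, let $i$ attain the maximum in $\varphi(\tau)$, let $\eta'=\pm\eta/s$, and put $t_j=e^{r_j\eta'}$. Define $c_0,\dots,c_s$ by $\sum_kc_kX^k=\prod_{j\ne i}(X-t_j)/(t_i-t_j)$; this polynomial is $1$ at $t_i$ and $0$ at the other $t_j$. Since $p(\tau+k\eta')=\sum_ja_je^{r_j\tau}t_j^k$,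
\[
\sum_{k=0}^sc_k\,p(\tau+k\eta')=a_ie^{r_i\tau},\qquad\sum_k|c_k|\le\prod_{j\ne i}\frac{1+t_j}{|t_i-t_j|}.
\]
All $r_j\eta'$ lie in $[0,1]$ or all lie in $[-1,0]$, and they differ by at least $|\eta'|$. If $\eta'>0$, then $1+t_j\le1+e$ and $|t_i-t_j|\ge|\eta'|$ by the mean value theorem. If $\eta'<0$, then $1+t_j\le2$ and $|t_i-t_j|\ge|\eta'|/e$. In both cases each factor is at most $6/|\eta'|=6s/\eta$. So for some $k\in\{0,\dots,s\}$,
\[
|p(\tau+k\eta')|\ge(\eta/6s)^s\varphi(\tau)>T^{-n}\varphi(\tau)\ge|p(\tau)|,
\]
and in particular $k\ne0$. Thus $|p|$ exceeds $|p(\tau)|$ at a point of $(\tau,\tau+\eta]$ and at a point of $[\tau-\eta,\tau)$, so it has a local minimum in $(\tau-\eta,\tau+\eta)$. These intervals are disjoint. A local minimum of $|p|$ is a zero of $p$ or of $p'=\sum_{i\ge1}r_ia_ie^{r_i\tau}$. By Descartes' rule in the variable $e^\tau>0$, there are at most $s$ of the first kind and $s-1$ of the second.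
\end{proof}

We split the solutions according to $T$. The threshold $T=H^2$ is chosen so that $O(\log H)$ dyadic ranges lie below it, while above it $H$ is negligible against $u$.

\subsection*{No cancellation: $T<2$} By \eqref{eq:usize}, $\max(x,y)<2H$, which allows at most $4H^2$ points.

\subsection*{Moderate cancellation: $2\le T<H^2$} Let $2^j\le T<2^{j+1}$, where $1\le j<2\log_2H$. Then $w\le u<U:=2^{j+1}H$. Here $H$ may be so large that repulsion is weaker than the $\eta$ allowed by Lemma~\ref{lem:lagrange}, so we let solutions cluster and count each cluster. Put $\eta=12s\,2^{-jn/s}$. As $n/s>\sqrt n$, we have $\eta\le12\sqrt n\,2^{-\sqrt n}\le1/n$, and $(\eta/6s)^s=2^s2^{-jn}>T^{-n}$. Take a maximal subset of the finitely many solutions in this range with values $\tau$ pairwise more than $2\eta$ apart. It has at most $2s$ elements, and every solution in the range has $\tau$ within $2\eta$ of one of them. By \eqref{eq:loggap} an interval of length $4\eta$ contains at most $1+8\eta U^2$ of the values $\tau$. The number of solutions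 is at most
\[
2s+16s\eta U^2=2s+768s^2\,2^{-jn/s}4^jH^2\le2s+768n\,2^{-j(\sqrt n-2)}H^2\le2s+2^{-j}H^2,
\]
as $768n\le2^{\sqrt n-3}$. The sum over $j$ is at most $4s\log_2H+H^2$.

\subsection*{Strong cancellation: $T\ge\max(2,H^2)$} Now $u=TH\ge\max(2,H^3)$, so $T=u/H\ge u^{2/3}$, and by \eqref{eq:usize}
\[
u\ge U_0:=\max\bigl(2,A^{1/(2n)},H^3\bigr).
\]
For the upper end, \eqref{eq:M2} and Landau's inequality give $M_2\le2^{n/2}\sqrt{n+1}\,A\le2^nA$, and $u\le A^{1/n}|\mathbf{x}|<A^{1/n}Y$. Using $\log2\le\log U_0$, $\log A\le2n\log U_0$ and $\log H\le\frac13\log U_0$,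
\[
\log u\le\tfrac1n\log A+8\bigl((n+1)\log2+\log A+\log H\bigr)\le(24n+13)\log U_0\le25n\log U_0 .
\]
Since $(\sqrt n/6)^3\ge25n$, three consecutive windows $U\le u<U_+:=U^{\sqrt n/6}$, the first with $U=U_0$, cover this range. Fix a window and let $\eta=\min(1/n,1/(5U_+^2))$. By \eqref{eq:loggap} and $w\le u<U_+$, distinct solutions have $|\tau-\tau'|>1/(2U_+^2)>2\eta$. Moreover $6s/\eta\le30snU_+^2\le30n^{3/2}U_+^2$, so, as $U\ge2$,
\[
s\log\frac{6s}\eta\le\sqrt n\log(30n^{3/2})+\frac n3\log U<\frac23n\log U\le n\log T .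
\]
This is the decisive use of $s<\sqrt n$. Lemma~\ref{lem:lagrange} gives at most $2s$ solutions in each window.

Adding the three ranges and the large solutions proves Proposition~\ref{prop:prim} for $s<\sqrt n$.

\section{Forms with at least $\sqrt n$ terms}\label{sec:many}

Let $s\ge\sqrt n$. The first two subsections hold for every $G$ equivalent to $F$; a particular $G$ is chosen in the third.

\subsection*{Local minima from nearby roots}
We need step (2) of the method without interpolation. Move the direction $\theta$ by an angle $\phi$ and average over $0\le\phi\le\eta$. A root at distance $d_i\ge2\eta$ hardly notices. A root much closer than $\eta$ is typically left at distance about $\eta$, so $\log g$ gains about $\log(\eta/d_i)$. No root loses more than a constant on average. We write $\log^+t=\max(0,\log t)$.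

\begin{lemma}\label{lem:average}
Let $0<\eta\le\frac1{10}$, $g(\theta)\ne0$ and $\sum_i\log^+(\eta/d_i(\theta))>3n$. Then there are $\phi,\phi'\in(0,\eta]$ with $g(\theta+\phi)>g(\theta)$ and $g(\theta-\phi')>g(\theta)$.
\end{lemma}

\begin{proof}
Let $v=(\cos\theta,\sin\theta)$ and $v^\perp=(-\sin\theta,\cos\theta)$. Fix $i$ and write $e_i=bv+cv^\perp$, so $|b|^2+|c|^2=1$, $d_i(\theta)=|c|>0$ and $d_i(\theta\pm\phi)=|c\cos\phi\mp b\sin\phi|$. The lower sign is the upper sign with $-b$ for $b$, so we treat $\theta+\phi$ only. We claim that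
\begin{equation}\label{eq:mean}
\frac1\eta\int_0^\eta\log\frac{d_i(\theta+\phi)}{d_i(\theta)}\,d\phi\ge\log^+\frac\eta{|c|}-3 .
\end{equation}
If $|c|\ge2\eta$, then $d_i(\theta+\phi)\ge0.99|c|-\eta\ge0.49|c|$, and \eqref{eq:mean} holds since the right side is $-3$. Let $|c|<2\eta\le\frac15$. Then $|b|>0.97$ and
\[
d_i(\theta+\phi)=|b|\cos\phi\,|\tan\phi-c/b|\ge0.9\,\psi(\phi),\qquad\psi(\phi)=|\tan\phi-\operatorname{Re}(c/b)| .
\]
Since $\tan'\ge1$, the set of $\phi\in[0,\eta]$ with $\psi(\phi)\le\varepsilon$ is an interval of length at most $2\varepsilon$. Hence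
\[
\int_0^\eta\log^+\frac{\eta}{2\psi}\,d\phi=\int_0^\infty\bigl|\{\phi:\psi(\phi)<\tfrac\eta2e^{-t}\}\bigr|\,dt\le\int_0^\infty\eta e^{-t}\,dt=\eta,
\]
and since $\log\psi\ge\log\frac\eta2-\log^+\frac\eta{2\psi}$, the mean of $\log\psi$ is at least $\log\frac\eta2-1$. The left side of \eqref{eq:mean} is therefore at least $\log(\eta/|c|)+\log0.9-\log2-1\ge\log(\eta/|c|)-2$. As $\eta/|c|>\frac12$, we have $\log(\eta/|c|)\ge\log^+(\eta/|c|)-1$, which proves \eqref{eq:mean}.

Summing \eqref{eq:mean} over $i$, the mean of $\log g(\theta+\phi)-\log g(\theta)$ over $[0,\eta]$ is positive, so the integrand is positive somewhere.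
\end{proof}

For a solution $\mathbf{x}$ all $d_i(\mathbf{x})$ are positive, and the natural scale for them is $|\mathbf{x}|^{-2}$, the scale of \eqref{eq:repel}. We measure closeness beyond this scale by
\[
\kappa_i(\mathbf{x})=\log\frac1{4|\mathbf{x}|^2d_i(\mathbf{x})},\qquad W(\mathbf{x})=\sum_i\max\bigl(0,\kappa_i(\mathbf{x})\bigr).
\]
We shall see that $W$ is large, of order $n$ times a logarithm. If this comes from few roots, each extremely close, then we can afford to pass from the scale $|\mathbf{x}|^{-2}$ to the much smaller scale $Z^{-2}$ at which all solutions with $|\mathbf{x}|\le Z$ are separated, because the loss is paid only for those few roots.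

\begin{lemma}\label{lem:conc}
Let $Z\ge2$ and $\Lambda>24$ satisfy $\log(3Z^2)\le\frac18n^{1/4}\Lambda$. There are at most $14s$ solutions with $|\mathbf{x}|\le Z$ for which $\sum_{i\in I}\kappa_i(\mathbf{x})\ge\frac14n\Lambda$ for some set $I=I(\mathbf{x})$ of at most $n^{3/4}$ indices.
\end{lemma}

\begin{proof}
Let $\eta=1/(3Z^2)\le\frac1{10}$. Since $4|\mathbf{x}|^2\ge1$, we have $\log(\eta/d_i)=\kappa_i+\log(4|\mathbf{x}|^2\eta)\ge\kappa_i-\log(3Z^2)$, so
\[
\sum_i\log^+\frac\eta{d_i(\mathbf{x})}\ge\sum_{i\in I}\kappa_i(\mathbf{x})-n^{3/4}\log(3Z^2)\ge\tfrac18n\Lambda>3n .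
\]
By Lemma~\ref{lem:average}, $g$ has a local minimum in $(\theta-\eta,\theta+\eta)$, where $\theta$ is the direction of $\mathbf{x}$. By \eqref{eq:repel} the directions are at distance at least $Z^{-2}=3\eta$, so these arcs are disjoint. Lemma~\ref{lem:minima} finishes the proof.
\end{proof}

If instead many roots are close to $\mathbf{x}$, we use that a single root cannot be close to many solutions.

\begin{lemma}[Gap principle]\label{lem:gap}
If $\mathbf{x},\mathbf{x}'$ are distinct solutions with $|\mathbf{x}|\le|\mathbf{x}'|$ and $\kappa_i(\mathbf{x}')\ge0$, then $\log|\mathbf{x}'|\ge\log|\mathbf{x}|+\kappa_i(\mathbf{x})$.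
\end{lemma}

\begin{proof}
By \eqref{eq:repel} and \eqref{eq:tri2},
\[
\frac1{|\mathbf{x}||\mathbf{x}'|}\le d_i(\mathbf{x})+\frac1{4|\mathbf{x}'|^2}\le d_i(\mathbf{x})+\frac1{4|\mathbf{x}||\mathbf{x}'|},
\]
so $|\mathbf{x}'|/|\mathbf{x}|\ge3/(4|\mathbf{x}|^2d_i(\mathbf{x}))\ge e^{\kappa_i(\mathbf{x})}$.
\end{proof}

\subsection*{The area bound}
For solutions whose size is a bounded power of $H$ there is no useful lower bound for $W$; they fill the bulk of the region. The part of the region in a dyadic annulus lies over $O(s)$ arcs of directions, and Bean's theorem controls their total length.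

\begin{lemma}\label{lem:area}
For $Z\ge1$ there are at most $14s(1+\log_2Z)+86H^2$ solutions with $|\mathbf{x}|<Z$.
\end{lemma}

\begin{proof}
Let $j\ge0$ with $2^j<Z$; there are at most $1+\log_2Z$ such $j$. The solutions with $2^j\le|\mathbf{x}|<2^{j+1}$ have directions in $S_j=\{g\le(H/2^j)^n\}$, pairwise at distance more than $4^{-(j+1)}$ by \eqref{eq:repel}. A component of $S_j$ of length $\lambda$ contains at most $1+4^{j+1}\lambda$ of them, so by Lemma~\ref{lem:minima} there are at most $14s+4^{j+1}|S_j|$. Let $r(\theta)=Hg(\theta)^{-1/n}$. In polar coordinates the region $|G|\le h$ is $|\mathbf{x}|\le r(\theta)$, and it is symmetric about the origin, so $\int_0^\pi r^2\,d\theta=\mathcal{A}(G)H^2<16H^2$ by Bean's theorem and $|D(G)|\ge1$. Now $S_j=\{r\ge2^j\}$, and $\sum_{j\ge0,\;2^j\le r}4^j\le\frac43r^2$. Hence $\sum_j4^{j+1}|S_j|\le\frac{16}3\int_0^\pi r^2\,d\theta\le86H^2$.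
\end{proof}

\subsection*{Two lower bounds for $W$}
Lemma~\ref{lem:area} is good enough when $\log Z\ll1+\log H$. The range to be covered reaches $Y=(2M_2H)^8$, so there is a problem when $M_2^{1/n}$ is larger than any fixed power of $H$. The remedy is to choose $G$ with $M_2(G)$ minimal among the forms equivalent to $F$. The minimum exists, because by \eqref{eq:M2} only finitely many integral forms of degree $n$ have $M_2$ below a given bound. Fix this $G$, write $M_2=\mu^n$, and put
\[
B=\max\bigl(\mu,(10^6H)^4\bigr),\qquad Z_0=B^{400},\qquad Y=(2M_2H)^8 .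
\]
Then
\begin{equation}\label{eq:B}
\log B\ge55,\qquad\log(10H)\le\tfrac14\log B,\qquad\log Y=8n\log\mu+8\log(2H)\le9n\log B .
\end{equation}
Minimality is used only in the next lemma. A solution $\mathbf{x}$ can be made the first basis vector of $\mathbb{Z}^2$. The new form has leading coefficient $G(\mathbf{x})$, of size at most $h$, but its $M_2$ is no smaller; so its roots must be large, which means that $\mathbf{x}$ is close to the roots of $G$.

\begin{lemma}\label{lem:Wsmall}
If $B=\mu$, every solution satisfies $W(\mathbf{x})\ge\frac12n\log B$.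
\end{lemma}

\begin{proof}
As $\mathbf{x}$ is primitive there is $\mathbf{x}^*\in\mathbb{Z}^2$ with $\det(\mathbf{x},\mathbf{x}^*)=1$, and after adding a multiple of $\mathbf{x}$ the inner product satisfies $|\langle\mathbf{x},\mathbf{x}^*\rangle|\le\frac12|\mathbf{x}|^2$. Let $v=\mathbf{x}/|\mathbf{x}|$ and let $v^\perp$ be $v$ rotated by $+90^\circ$. Then $\mathbf{x}^*=tv+|\mathbf{x}|^{-1}v^\perp$ with $|t|\le\frac12|\mathbf{x}|$. Write $e_i=b_iv+c_iv^\perp$, so $|b_i|\le1$ and $|c_i|=d_i$. The form $G(X_1\mathbf{x}+X_2\mathbf{x}^*)$ is equivalent to $F$ and equals $\kappa\prod_i\bigl(X_1\det(\mathbf{x},e_i)+X_2\det(\mathbf{x}^*,e_i)\bigr)=G(\mathbf{x})\prod_i(X_1+\beta_iX_2)$, where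
\[
\beta_i=\frac{\det(\mathbf{x}^*,e_i)}{\det(\mathbf{x},e_i)}=\frac{tc_i-b_i/|\mathbf{x}|}{|\mathbf{x}|c_i},\qquad|\beta_i|\le\frac12+\frac1{|\mathbf{x}|^2d_i}=\frac12+4e^{\kappa_i}.
\]
Hence $\sqrt{1+|\beta_i|^2}\le\frac32+4e^{\kappa_i}\le10\max(1,e^{\kappa_i})$. By minimality,
\[
\mu^n=M_2\le|G(\mathbf{x})|\prod_i\sqrt{1+|\beta_i|^2}\le(10H)^ne^{W(\mathbf{x})},
\]
so $W(\mathbf{x})\ge n\log\mu-n\log(10H)\ge\frac34n\log B$ by \eqref{eq:B}.
\end{proof}

For $|\mathbf{x}|\ge Z_0$ the product $\prod d_i$ is about $|\mathbf{x}|^{-n}$ or smaller. This alone does not make $W$ large, since all $n$ roots might lie at distance about $|\mathbf{x}|^{-1}$, above the scale $|\mathbf{x}|^{-2}$. The discriminant forbids such a cluster.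

\begin{lemma}\label{lem:Wmedium}
Every solution with $|\mathbf{x}|\ge Z_0$ satisfies $W(\mathbf{x})\ge\frac12n\log|\mathbf{x}|$.
\end{lemma}

\begin{proof}
For $t>0$ let $k(t)$ be the number of $i$ with $d_i(\mathbf{x})\le e^{-t}$. We claim $k(t)\le1+2n\sqrt{(\log B)/t}$. For $t\le4\log B$ the right side exceeds $n$. Let $t>4\log B$ and $k=k(t)\ge1$. The $k(k-1)/2$ pairs among these indices have $\delta_{ij}\le2e^{-t}\le e^{-t/2}$ by \eqref{eq:tri2}, so \eqref{eq:disc} gives $e^{-tk(k-1)/4}\ge M_2^{-n}\ge B^{-n^2}$. Thus $(k-1)^2t\le4n^2\log B$, which is the claim.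

Let $L=\log(4|\mathbf{x}|^2)\le3\log|\mathbf{x}|$ and $\lambda_i=\log(1/d_i)\ge0$. Then $\max(0,\kappa_i)=\lambda_i-\min(\lambda_i,L)$. On the one hand,
\[
\sum_i\min(\lambda_i,L)=\int_0^Lk(t)\,dt\le L+4n\sqrt{L\log B}.
\]
On the other hand, $|G(\mathbf{x})|=M_2|\mathbf{x}|^n\prod d_i$ gives $\sum_i\lambda_i\ge n\log|\mathbf{x}|-n\log H$. Since $\log B\le\frac1{400}\log|\mathbf{x}|$ and $\log H\le\frac14\log B$,
\[
W(\mathbf{x})\ge n\log|\mathbf{x}|\Bigl(1-\frac1{1600}-\frac3n-4\sqrt{\frac3{400}}\Bigr)\ge\frac12n\log|\mathbf{x}|,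
\]
because $4\sqrt{3/400}<0.35$.
\end{proof}

\subsection*{Counting}
There are at most $70s$ solutions with $|\mathbf{x}|\ge Y$ by Proposition~\ref{prop:large}. The others fall into the following cases.

\emph{Small solutions, $|\mathbf{x}|<Z_0$, when $B=(10^6H)^4$.} Here $\log Z_0=1600\log(10^6H)\ll1+\log H$, and Lemma~\ref{lem:area} gives $\ll H^2+s(1+\log H)$ solutions.

\emph{Small solutions, $|\mathbf{x}|<Z_0$, when $B=\mu$.} Call $i$ \emph{good} for $\mathbf{x}$ if $\kappa_i(\mathbf{x})\ge\frac14\log B$, and let $I(\mathbf{x})$ be the set of good indices. Order by norm the solutions for which a fixed $i$ is good. By Lemma~\ref{lem:gap}, $\log|\mathbf{x}|$ grows by at least $\frac14\log B$ at each step, and it stays in $[0,400\log B)$; so there are at most $1600$ of them. Counting pairs $(\mathbf{x},i)$ with $i$ good gives $\sum_{\mathbf{x}}|I(\mathbf{x})|\le1600n$. Hence at most $1600n^{1/4}\ll s$ solutions have $|I(\mathbf{x})|>n^{3/4}$. For the others, the indices that are not good contribute at most $\frac14n\log B$ to $W$, so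 Lemma~\ref{lem:Wsmall} gives $\sum_{i\in I(\mathbf{x})}\kappa_i\ge\frac14n\log B$. Lemma~\ref{lem:conc} applies with $Z=Z_0$ and $\Lambda=\log B\ge55$, since $\log(3Z_0^2)\le801\log B\le\frac18n^{1/4}\log B$, and bounds their number by $14s$.

\emph{Medium solutions, $Z_0\le|\mathbf{x}|<Y$.} Now call $i$ good for $\mathbf{x}$ if $\kappa_i(\mathbf{x})\ge\frac14\log|\mathbf{x}|$, and let $I(\mathbf{x})$ be the set of good indices. Along the solutions for which a fixed $i$ is good, Lemma~\ref{lem:gap} shows that $\log|\mathbf{x}|$ is multiplied by at least $\frac54$ at each step, and by \eqref{eq:B} it stays in $[400\log B,9n\log B]$. So their number $N_i$ satisfies $(5/4)^{N_i-1}\le n$, whence $N_i\le1+5\log n$. Counting pairs, at most $n^{1/4}(1+5\log n)\ll\sqrt n\le s$ solutions have $|I(\mathbf{x})|>n^{3/4}$. This and the corresponding step above are the only uses of $s\ge\sqrt n$.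

For the others, Lemma~\ref{lem:Wmedium} gives $\sum_{i\in I(\mathbf{x})}\kappa_i\ge W(\mathbf{x})-\frac14n\log|\mathbf{x}|\ge\frac14n\log|\mathbf{x}|$. Let $\nu=n^{1/8}$ and $Z_k=Z_0^{\nu^k}$. The eight windows $Z_k\le|\mathbf{x}|<Z_{k+1}$, $0\le k\le7$, cover the range, because $\log Z_8=400n\log B\ge\log Y$. In the $k$-th window apply Lemma~\ref{lem:conc} with $Z=Z_{k+1}$ and $\Lambda=\log Z_k>24$; its hypothesis holds since $\log(3Z_{k+1}^2)\le3\nu\log Z_k\le\frac18n^{1/4}\log Z_k$ for $n^{1/8}\ge24$. Each window contains at most $14s$ of these solutions.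

Every case contributes $\ll H^2+s(1+\log H)$. This proves Proposition~\ref{prop:prim} for $s\ge\sqrt n$. Together with Section~\ref{sec:few} and the reductions of Section~\ref{sec:red}, it completes the proof of Theorem~\ref{thm:upper}.

\begin{thebibliography}{9}

\bibitem{Bean}
Bean, Compositio Math.\ \textbf{92} (1994), 115--131.

\bibitem{Problem}
\emph{Bounds On The}, \texttt{https://mathtube.org/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak lecture-extra-files/\allowbreak bounds\_on\_the\_\allowbreak number\_of\_\allowbreak solutions\_to\_\allowbreak thue\_equations.pdf}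

\bibitem{Thunder}
Thunder, Ann.\ of Math.\ \textbf{153} (2001), 767--804.

\end{thebibliography}
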